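\title{Einstein--Finsler spaces that are not Ricci-constant}

\begin{abstract}
A Finsler metric on an $n$-manifold is Einstein if its Ricci scalar depends only on the base point, $\mathrm{Ric}(x,y)=(n-1)K(x)$. For Riemannian metrics and for Randers metrics on a connected manifold of dimension $n\ge3$, the function $K$ is then constant. We show that this fails for general Finsler metrics in every dimension $n\ge3$. On a ball in $\mathbb R^n$ we construct reversible, $O(n)$-invariant, real-analytic, strongly convex Finsler metrics with $\mathrm{Ric}=(n-1)K(|x|^2)$ for every small bounded holomorphic function $K$, for instance $K(t)=\varepsilon t$. The symmetry expresses the Ricci scalar through three Schwarzian derivatives and reduces the Einstein condition to one equation for one function of two variables. Its linearization at the Euclidean metric factors into ordinary differential operators and is inverted, without loss of derivatives, in a space of bounded holomorphic functions.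
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $M$ be a connected smooth manifold of dimension $n$. A (smooth, strongly convex) \emph{Finsler metric} on $M$ is a function $F\colon TM\to[0,\infty)$ that is smooth and positive on $TM\setminus0$, satisfies $F(x,\lambda y)=\lambda F(x,y)$ for $\lambda>0$, and whose fundamental tensor $g_y=\frac12[F^2]_{y^iy^j}(x,y)\,dx^i\,dx^j$ is positive definite for every $y\ne0$. For each $y\neq0$ in $T_xM$ there is a $g_y$-self-adjoint endomorphism $R_y$ of $T_xM$, the Riemann curvature in the direction $y$, which governs the Jacobi fields along the geodesic with initial velocity $y$; it is recalled in Section~\ref{sec:background}. The flag curvature with flagpole $y$ and transverse edge $u$ is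
\[
\mathbf K(x,y,u)=\frac{g_y(R_yu,u)}{g_y(y,y)g_y(u,u)-g_y(y,u)^2},
\]
and the \emph{Ricci scalar} is
\[
\mathrm{Ric}(x,y)=\sum_{i=1}^{n-1}\mathbf K(x,y,e_i)=\frac{\operatorname{tr}R_y}{F(x,y)^2},
\]
where $\{y/F(x,y),e_1,\dots,e_{n-1}\}$ is a $g_y$-orthonormal basis of $T_xM$. It is positively homogeneous of degree $0$ in $y$, and it measures the total rate at which the geodesics near the geodesic in the direction $y$ are focused. For a Riemannian metric it is the Ricci tensor evaluated on the unit vector $y/|y|$.

The space $(M,F)$ is an \emph{Einstein--Finsler space} if there is a smooth function $K$ on $M$ with $\mathrm{Ric}(x,y)=(n-1)K(x)$ for all $x$ and all $y\ne0$. It is \emph{Ricci-constant} if, in addition, $K$ is constant. By Schur's lemma for Einstein metrics, a connected Einstein Riemannian space of dimension $n\ge3$ is Ricci-constant. Robles proved the same for Randers metrics, that is, for metrics $F=\alpha+\beta$ with $\alpha$ Riemannian and $\beta$ a $1$-form with $\|\beta\|_\alpha<1$. The following question is posed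 in \cite{Deng}.

\medskip
\noindent\textbf{Question.} \emph{Is every connected Einstein--Finsler space of dimension $n\ge3$ Ricci-constant?}
\medskip

The two known cases suggest a positive answer. A count of unknowns leaves room for doubt. The Riemannian proof rests on the contracted Bianchi identity $\operatorname{div}\mathrm{Ric}=\frac12\,d\,\mathrm{scal}$, which for $\mathrm{Ric}=(n-1)Kg$ reads $(n-2)\,dK=0$; it is an identity between tensors on $M$. A general Finsler metric, on the other hand, is one function on the bundle of directions, and for prescribed $K$ the Einstein condition is one scalar equation on the same bundle. We show that, in the presence of rotational symmetry, this equation can be solved for every small analytic $K$. The answer to the question is therefore negative in every dimension $n\ge3$.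

\subsection{What rotationally symmetric Riemannian metrics give}\label{sub:warped}
Throughout, $|\cdot|$ and $x\cdot y$ are Euclidean on $\mathbb R^n$, and covectors are identified with vectors by the Euclidean product. For a covector $\xi$ at $x$ put
\[
t=|x|^2,\qquad \eta=|x|^2|\xi|^2-(x\cdot\xi)^2=\sum_{i<j}(x_i\xi_j-x_j\xi_i)^2 .
\]
Thus $\eta$ is the squared angular momentum, and $|\xi|^2=\xi_r^2+\eta/t$, where $r=|x|$ and $\xi_r=x\cdot\xi/r$.

Consider the metric $dr^2+s(r)^2g_{S^{n-1}}$. Its unit covectors are given by $\xi_r^2+\eta/s^2=1$, that is,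
\begin{equation}\label{eq:warped}
|\xi|^2=1+\eta\Bigl(\frac1t-\frac1{s^2}\Bigr).
\end{equation}
Planes containing $\partial_r$ have sectional curvature $K_{\mathrm{rad}}=-s''/s$, and planes tangent to the spheres have $K_{\mathrm{tan}}=(1-s'^2)/s^2$. The unit vector dual to $\xi$ has a spherical component of squared length $\eta/s^2$, so
\[
\mathrm{Ric}=(n-1)K_{\mathrm{rad}}+(n-2)\frac{\eta}{s^2}\,(K_{\mathrm{tan}}-K_{\mathrm{rad}}).
\]
For $n=2$ every such metric is Einstein, and $K=K_{\mathrm{rad}}$ need not be constant. For $n\ge3$ the Einstein condition is $K_{\mathrm{tan}}=K_{\mathrm{rad}}$, and the identity $K_{\mathrm{tan}}'=\frac{2s'}{s}(K_{\mathrm{rad}}-K_{\mathrm{tan}})$ makes $K$ constant. This is Schur's lemma in the symmetric case.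

Let us nevertheless try to reach $K=\varepsilon r^2$ to first order in $\varepsilon$. Radial directions force $s=r-\varepsilon r^5/20$. Then $K_{\mathrm{rad}}=\varepsilon t$ and $K_{\mathrm{tan}}=\varepsilon t/2$ to first order, and
\begin{equation}\label{eq:defect}
|\xi|^2=1-\varepsilon\frac{t\eta}{10}+O(\varepsilon^2),\qquad
\mathrm{Ric}=\varepsilon\Bigl((n-1)t-\frac{n-2}2\,\eta\Bigr)+O(\varepsilon^2).
\end{equation}
The defect $-\frac{n-2}2\varepsilon\eta$ depends on the direction, and the function $s$ has been used up. But nothing in Finsler geometry requires the right side of \eqref{eq:warped} to be linear in $\eta$. We shall see in Example~\ref{ex:first} that a term $c\,\varepsilon\eta^2$, quartic in $\xi$, changes $\mathrm{Ric}$ by $-6(n+1)c\,\varepsilon\eta$ to first order, so that one value of $c$ removes the defect. The theorems below carry this cancellation to all orders.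

\subsection{Results}
Let $\mathbb B=\{x\in\mathbb R^n:|x|<\frac12\}$ and
\[
U=\{(t,\eta)\in\mathbb C^2:|t|<2,\ |\eta|<1\}.
\]
Let $Y$ be the real Banach algebra of bounded holomorphic functions on $U$ that are real for real arguments, with the supremum norm $\|\cdot\|$. Let $\mathcal K$ be the analogous algebra on the disc $\{|t|<2\}$; it is the subalgebra of $Y$ of functions that do not depend on $\eta$.

\begin{theorem}\label{thm:main}
Let $n\ge3$. There is $\varepsilon_0>0$ such that for every $K\in\mathcal K$ with $\|K\|<\varepsilon_0$ there is a smooth strongly convex Finsler metric $F$ on $\mathbb B$ with $\mathrm{Ric}(x,y)=(n-1)K(|x|^2)$ for all $x\in\mathbb B$ and $y\ne0$. In particular, $K(t)=\varepsilon t$ with $0<\varepsilon<\varepsilon_0/2$ gives a connected Einstein--Finsler space that is not Ricci-constant.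
\end{theorem}

The metrics come from the following family. Let $X$ be the Banach space of holomorphic functions $\vartheta$ on $U$ with $\partial_t^i\partial_\eta^j\vartheta\in Y$ for $0\le i,j\le2$, normed by the sum $\|\vartheta\|_X$ of the norms of these derivatives, and let $X_0=\{\vartheta\in X:\vartheta(t,0)=0\}$, a closed subspace. For small $\vartheta\in X$, Section~\ref{sec:metrics} constructs the Finsler metric $F_\vartheta$ on $\mathbb B$ whose unit covectors are given by $|\xi|^2=1+\vartheta(t,\eta)$. It is reversible, $O(n)$-invariant and real-analytic on $T\mathbb B\setminus0$, and $F_0$ is the Euclidean metric.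

\begin{theorem}\label{thm:second}
Let $n\ge3$.
\begin{itemize}
\item[(a)] For every real-analytic function $\kappa$ near $0\in\mathbb R$ there is a Finsler metric near $0\in\mathbb R^n$ with $\mathrm{Ric}=(n-1)\kappa(|x|^2)$.
\item[(b)] There are $\delta,\varepsilon_1>0$ such that for every $K\in\mathcal K$ with $\|K\|<\varepsilon_1$ there is exactly one $\vartheta\in X_0$ with $\|\vartheta\|_X<\delta$ for which $F_\vartheta$ satisfies $\mathrm{Ric}=(n-1)K(|x|^2)$.
\item[(c)] The metric in \textup{(b)} is Riemannian if and only if $K$ is constant.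
\end{itemize}
\end{theorem}

\subsection{The method}
The Ricci scalar of $F_\vartheta$ is computed without the spray. Each geodesic lies in a plane through the origin, rotations and the conserved angular momentum supply enough Jacobi fields along it, and the curvature is read off from ratios of Jacobi fields by the Schwarzian derivative. The outcome (Section~\ref{sec:ricci}) is an equation $\Phi(\vartheta)=\frac{n-1}2KA(\vartheta)^2$ on $U$, where $\Phi$ is an analytic map from a neighborhood of $0\in X$ to $Y$. At the Euclidean metric the three functions whose Schwarzians occur are M\"obius functions of arclength, and for this reason the linearization $\mathcal L$ of $\Phi$ factors into ordinary differential operators (Section~\ref{sec:linear}). On polynomials the factors are inverted by linear algebra (Section~\ref{sec:poly}). The analytic part is Section~\ref{sec:inverse}, which shows that $\mathcal L\colon X_0\to Y$ is an isomorphism of Banach spaces. The implicit function theorem then gives both theorems (Section~\ref{sec:proofs}).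

\section{Background}\label{sec:background}

\subsection{Geodesics, Jacobi fields and duality}
We use the following standard facts, for which see \cite{BCS,Shen}. The geodesics of $F$, parametrized with constant speed, are the solutions of $\ddot\gamma^i+2\mathcal G^i(\gamma,\dot\gamma)=0$, where $\mathcal G^i=\frac14g^{il}\bigl([F^2]_{x^ky^l}y^k-[F^2]_{x^l}\bigr)$. The Riemann curvature $R_y=R^i{}_k\,\partial_i\otimes dx^k$ is
\[
R^i{}_k=2\mathcal G^i_{x^k}-y^j\mathcal G^i_{x^jy^k}+2\mathcal G^j\mathcal G^i_{y^jy^k}-\mathcal G^i_{y^j}\mathcal G^j_{y^k}.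
\]
Along a unit speed geodesic $\gamma(\tau)$ put $D_\tau J=\bigl(\dot J^i+\mathcal G^i_{y^j}(\gamma,\dot\gamma)J^j\bigr)\partial_i$; the coefficients $\mathcal G^i_{y^j}$ form the canonical nonlinear connection.
\begin{itemize}
\item[(F1)] $D_\tau\dot\gamma=0$, and $\frac{d}{d\tau}g_{\dot\gamma}(J_1,J_2)=g_{\dot\gamma}(D_\tau J_1,J_2)+g_{\dot\gamma}(J_1,D_\tau J_2)$.
\item[(F2)] The variation field $J$ of a family of unit speed geodesics satisfies the Jacobi equation $D_\tau^2J+R_{\dot\gamma}J=0$. In particular, the generator of a one-parameter group of isometries (a Killing field) restricts to a Jacobi field along $\gamma$.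
\item[(F3)] $R_y$ is $g_y$-self-adjoint and $R_yy=0$.
\item[(F4)] An isometry maps geodesics to geodesics, and its differential intertwines $g$, $D_\tau$ and $R$.
\item[(F5)] Let $F^*$ be a positive function on $T^*M\setminus0$, smooth and positively homogeneous of degree $1$ in $\xi$, such that $N=F^{*2}$ has positive definite Hessian in $\xi$. Then the Legendre map $\xi\mapsto y=\frac12\partial_\xi N$ is a diffeomorphism $T^*M\setminus0\to TM\setminus0$, and $F(x,y)=F^*(x,\xi)$ defines a Finsler metric. The trajectories of the Hamiltonian $\frac12N$ project to the constant speed geodesics of $F$, with velocity $y$. On $\{F^*=1\}$ the differentials of $\frac12N$ and $F^*$ agree, so there the trajectories of $F^*$ project to the unit speed geodesics.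
\end{itemize}
Two consequences of the formula for $R_y$ will be used. The metric $\lambda F$ has the same $\mathcal G^i$ as $F$, so multiplying $F$ by a constant $\lambda>0$ divides $\mathrm{Ric}$ by $\lambda^2$. If $F$ is reversible, $F(x,-y)=F(x,y)$, then $\mathcal G^i$ is even in $y$, hence so is each term of $R^i{}_k$, and $\mathrm{Ric}(x,-y)=\mathrm{Ric}(x,y)$.

\subsection{The Schwarzian derivative}
For a nonvanishing function $f$ of one variable put
\[
\sigma(f)=(\log|f|)''-\tfrac12\bigl((\log|f|)'\bigr)^2=\frac{f''}f-\frac32\Bigl(\frac{f'}f\Bigr)^2 .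
\]
The first expression shows that $\sigma(cf)=\sigma(f)$ for constants $c\ne0$ and that
\begin{equation}\label{eq:product}
\sigma(f_1f_2)=\sigma(f_1)+\sigma(f_2)-\frac{f_1'}{f_1}\,\frac{f_2'}{f_2}.
\end{equation}
The \emph{Schwarzian derivative} of a function $g(\tau)$ with $g'\ne0$ is $\{g;\tau\}=\sigma(g')$.
\begin{itemize}
\item[(S1)] Chain rule: $\{g;t\}=\{g;\tau\}\tau_t^2+\{\tau;t\}$. A M\"obius function $\mu$ has $\{\mu;\tau\}=0$, hence $\{\mu\circ g;\tau\}=\{g;\tau\}$.
\item[(S2)] $\{\tan f;t\}=\{f;t\}+2f_t^2$, by (S1) and $\{\tan u;u\}=2\sec^2u-2\tan^2u=2$.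
\item[(S3)] If $f_1,f_2$ are independent solutions of $f''+\chi f=0$ and $f_1\ne0$, then $\{f_2/f_1;\tau\}=2\chi$. Indeed, $(f_2/f_1)'$ is $f_1^{-2}$ times the constant Wronskian, and $\sigma(f_1^{-2})=-2f_1''/f_1$.
\item[(S4)] If $g_\epsilon(z)$ is smooth in $(\epsilon,z)$, $g_0=\mu$ is M\"obius and $\dot g=\partial_\epsilon g_\epsilon|_{\epsilon=0}$, then $\partial_\epsilon\{g_\epsilon;z\}|_{\epsilon=0}=(\dot g/\mu')'''$. Indeed, $\mu^{-1}\circ g_\epsilon=z+\epsilon\dot g/\mu'+O(\epsilon^2)$ has the same Schwarzian as $g_\epsilon$, and $\sigma(1+\epsilon v+O(\epsilon^2))=\epsilon v''+O(\epsilon^2)$.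
\end{itemize}
Property (S3) is the reason for using Schwarzians: it recovers the curvature from the ratio of two Jacobi fields, and the ratio can be found without knowing the lengths of the fields.

\subsection{The identity theorem}
By this we mean the following fact: a holomorphic function on a connected open set $\Omega\subset\mathbb C^2$ that vanishes on a nonempty open subset of $\Omega\cap\mathbb R^2$ vanishes identically, because all its derivatives vanish at a point of that subset.

\section{A family of rotationally symmetric metrics}\label{sec:metrics}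

We prescribe the unit covectors of the metric rather than the metric itself, because the geodesics will be found by the Hamilton--Jacobi method, which needs only the level set $F^*=1$. If the unit covectors are given by $|\xi|^2=1+\vartheta(t,\eta)$, then $N=F^{*2}$ is determined by the requirement that $\xi/\sqrt N$ be a unit covector. Since $\eta$ is quadratic in $\xi$, this reads
\begin{equation}\label{eq:N}
|\xi|^2=N\bigl(1+\vartheta(t,\eta/N)\bigr).
\end{equation}

\begin{lemma}\label{lem:metric}
There is $\delta_0\in(0,\frac1{10}]$ such that the following holds for $\vartheta\in X$ with $\|\vartheta\|_X<\delta_0$.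
\begin{itemize}
\item[(i)] For $x\in\mathbb B$ and $\xi\ne0$, equation \eqref{eq:N} has exactly one solution $N=N(x,\xi)$ with $\frac12|\xi|^2\le N\le2|\xi|^2$. It is real-analytic in $(x,\xi)$ and homogeneous of degree $2$ in $\xi$.
\item[(ii)] The Hessian of $N$ in $\xi$ is positive definite. The Finsler metric $F_\vartheta$ dual to $F^*=\sqrt N$ is real-analytic on $T\mathbb B\setminus0$, $O(n)$-invariant and reversible.
\item[(iii)] $F^*(x,\xi)=1$ if and only if $(t,\eta)\in U$ and $|\xi|^2=1+\vartheta(t,\eta)$.
\end{itemize}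
\end{lemma}

\begin{proof}
(i) Write $N=m|\xi|^2$ and $\hat\eta=\eta/|\xi|^2$, so that $0\le\hat\eta\le t<\frac14$. Equation \eqref{eq:N} becomes $f(m)=1$ with $f(m)=m\bigl(1+\vartheta(t,\hat\eta/m)\bigr)$. For $\frac12\le m\le2$ we have $\hat\eta/m<\frac12$, so $f$ is defined, and for $\|\vartheta\|_X<\frac1{10}$
\[
f'(m)=1+\vartheta-\frac{\hat\eta}m\vartheta_\eta>\frac45,\qquad f(\tfrac12)<0.55,\qquad f(2)>1.8 .
\]
Hence there is exactly one root $m$. It is analytic in $(t,\hat\eta)$ by the analytic implicit function theorem, and $\hat\eta$ is analytic in $(x,\xi)$ and homogeneous of degree $0$ in $\xi$.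

(ii) The Hessian $N_{ij}$ is homogeneous of degree $0$, so it suffices to consider $|\xi|=1$. Put $W(x,\xi,N)=N\vartheta(t,\eta/N)$. For $x\in\mathbb B$, $|\xi|=1$ and $\frac12\le N\le2$, every derivative of $W$ in $(\xi,N)$ of order at most $2$ is a sum of terms $\partial_\eta^j\vartheta$, $j\le2$, times bounded functions that do not depend on $\vartheta$; so it is $O(\|\vartheta\|_X)$. Differentiating $N+W(x,\xi,N)=|\xi|^2$ once and twice in $\xi$ gives
\[
N_i(1+W_N)=2\xi_i-W_i,\qquad
N_{ij}(1+W_N)=2\delta_{ij}-W_{ij}-W_{iN}N_j-W_{jN}N_i-W_{NN}N_iN_j .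
\]
The first identity bounds $N_i$, and the second gives $N_{ij}=2\delta_{ij}+O(\|\vartheta\|_X)$ uniformly. So the Hessian is positive definite if $\delta_0$ is small, and (F5) applies. The Legendre map is an analytic diffeomorphism, so its inverse and $F_\vartheta$ are analytic. The quantities $t,\eta,|\xi|$ are invariant under $(x,\xi)\mapsto(\iota x,\iota\xi)$ for $\iota\in O(n)$ and under $\xi\mapsto-\xi$. Hence so is $F^*$, and $F_\vartheta$ inherits both symmetries.

(iii) If $N=1$, then $\eta=\eta/N<\frac12$ and \eqref{eq:N} is the stated equation. Conversely, the equation gives $0.9<|\xi|^2<1.1$, so the number $1$ is a solution of \eqref{eq:N} in $[\frac12|\xi|^2,2|\xi|^2]$, and it equals $N(x,\xi)$ by (i).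
\end{proof}

\begin{remark}\label{rem:gauge}
The condition $\vartheta(t,0)=0$ that defines $X_0$ fixes the radial coordinate. For $\xi=dr=x/|x|$ we have $\eta=0$ and $|\xi|=1$, so the condition gives $F^*(x,dr)=1$, as for the metrics $dr^2+s^2g_{S^{n-1}}$ of \eqref{eq:warped}.
\end{remark}

\section{The Ricci scalar}\label{sec:ricci}

Fix $\vartheta\in X$ with $\|\vartheta\|_X<\delta_0$, write $F=F_\vartheta$, and define elements of $Y$ by
\begin{gather*}
\Theta=t-\eta+t\vartheta,\qquad B=-\Theta_\eta=1-t\vartheta_\eta,\\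
A=1+\vartheta-\eta\vartheta_\eta,\qquad C=AB-2\eta\Theta\vartheta_{\eta\eta}.
\end{gather*}
We decrease $\delta_0$ so that $\|A-1\|,\|B-1\|,\|C-1\|<\frac12$. Note that $\Theta+\eta B=tA$.

\subsection{Geodesics in a plane}
Call $(x,\xi)$ \emph{generic} if $x\cdot\xi\ne0$ and $\eta\neq0$; the second condition says that $x$ and $\xi$ are linearly independent. The non-generic points form the zero set of the nonzero polynomial $(x\cdot\xi)\eta$, so generic points are open and dense in $T^*\mathbb B\setminus0$, and by the Legendre map in $T\mathbb B\setminus0$. Fix a generic unit covector $(x_0,\xi_0)$. By reversibility we may assume $x_0\cdot\xi_0>0$.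

Let $\Pi$ be the plane spanned by $x_0,\xi_0$, and let $O(\Pi^\perp)$ be the group of $\iota\in O(n)$ that are the identity on $\Pi$. Its fixed space is $\Pi$. The Hamiltonian flow of $F^*$ commutes with the action $(x,\xi)\mapsto(\iota x,\iota\xi)$, so it preserves the fixed set $\{x\in\Pi,\ \xi\in\Pi\}=T^*(\Pi\cap\mathbb B)$. There, the $\Pi$-components of $\dot x=\partial_\xi F^*$, $\dot\xi=-\partial_xF^*$ are Hamilton's equations for the restriction of $F^*$.

Let $(r,\varphi)$ be polar coordinates on $\Pi$ with $\varphi=0$ at $x_0$. We use $t=r^2$ in place of $r$ and write $\xi=q\,dt+p\,d\varphi$. Then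
\[
q=\frac{x\cdot\xi}{2t},\qquad |\xi|^2=4tq^2+\frac{p^2}t,\qquad \eta=p^2 .
\]
At the given point $q>0$, and we orient $\varphi$ so that $p>0$. Multiplied by $t$, the condition of Lemma~\ref{lem:metric}(iii) reads $4t^2q^2=\Theta(t,p^2)$. So near the given point the unit covectors form the graph
\begin{equation}\label{eq:q}
q=q(t,p)=\frac{\Theta(t,p^2)^{1/2}}{2t}.
\end{equation}
Since $\partial_p\Theta=-2pB$ and $\partial_pB=2pB_\eta=-2pt\vartheta_{\eta\eta}$, we obtain
\begin{equation}\label{eq:qder}
\begin{gathered}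
q_p=-\frac{pB}{2t\,\Theta^{1/2}},\qquad q-pq_p=\frac{\Theta+\eta B}{2t\,\Theta^{1/2}}=\frac A{2\,\Theta^{1/2}},\\
q_{pp}=-\frac{B(\Theta+\eta B)+2\eta\Theta B_\eta}{2t\,\Theta^{3/2}}=-\frac C{2\,\Theta^{3/2}}.
\end{gathered}
\end{equation}
None of these three functions vanishes.

Let $t_0=|x_0|^2$ and $S(t,p)=\int_{t_0}^tq(t',p)\,dt'$. For each $p$ near the given value consider the curve $\gamma_p$ in $\Pi$ and the parameter $\tau$ on it given by
\begin{equation}\label{eq:geod}
\varphi=-S_p(t,p),\qquad\tau=S(t,p)-pS_p(t,p).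
\end{equation}
We claim that $\gamma_p$ is a geodesic with arclength $\tau$. The function $F^*(t,q,p)$ does not depend on $\varphi$. Differentiating $F^*(t,q(t,p),p)=1$ gives $F^*_p=-q_pF^*_q$ and $F^*_t=-q_tF^*_q$, and Euler's relation $qF^*_q+pF^*_p=1$ then gives $F^*_q=1/(q-pq_p)$. Since $\tau_t=q-pq_p$ and $\varphi_t=-q_p$, along the lift $(t,\varphi,q(t,p),p)$ of $\gamma_p$ we have
\[
\frac{dt}{d\tau}=F^*_q,\qquad\frac{d\varphi}{d\tau}=-q_pF^*_q=F^*_p,\qquad\frac{dq}{d\tau}=q_tF^*_q=-F^*_t,\qquad\frac{dp}{d\tau}=0 .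
\]
These are Hamilton's equations on $\{F^*=1\}$, and (F5) gives the claim. At $t=t_0$ we have $\varphi=0$, so for the given value of $p$ the lift passes through $(x_0,\xi_0)$.

\subsection{Curvature from Jacobi fields}
The curvature $R_{\dot\gamma}$ has two eigenvalues besides $0$: one on the normal to $\gamma$ in $\Pi$, and one on $\Pi^\perp$. Each is found from two Jacobi fields and (S3).

\begin{lemma}\label{lem:schwarz}
Along $\gamma=\gamma_p$, near $t=t_0$, with all derivatives taken at fixed $p$,
\[
\mathrm{Ric}(\gamma,\dot\gamma)=\tfrac12\{S_{pp};\tau\}+\tfrac{n-2}2\{\tan S_p;\tau\}.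
\]
\end{lemma}

\begin{proof}
The elements of $O(\Pi^\perp)$ are isometries of $F$ that fix $\gamma$ pointwise. By (F4) they preserve $g_{\dot\gamma}$ and commute with $D_\tau$ and $R_{\dot\gamma}$. Apply this first to the element that is $-\mathrm{id}$ on $\Pi^\perp$: its eigenspaces $\Pi$ and $\Pi^\perp$ are $g_{\dot\gamma}$-orthogonal and invariant under $D_\tau$ and $R_{\dot\gamma}$.

\emph{The directions in $\Pi^\perp$.} An endomorphism of $\Pi^\perp$ that commutes with all reflections has every vector as an eigenvector, so it is scalar; the same follows for invariant quadratic forms. Hence on $\Pi^\perp$ we have $g_{\dot\gamma}(e,e')=\mu(\tau)\,e\cdot e'$, $R_{\dot\gamma}=K_\perp\,\mathrm{id}$, and $D_\tau e=\beta(\tau)e$ for constant $e\in\Pi^\perp$. By (F1), $\mu'=2\beta\mu$, so $\hat e=\mu^{-1/2}e$ satisfies $D_\tau\hat e=0$. For constant $v\in\Pi$ and $e\in\Pi^\perp$, the rotation field $(x\cdot v)e-(x\cdot e)v$ is a Killing field. Its restriction to $\gamma$ is $(\gamma\cdot v)e=\sqrt\mu\,(\gamma\cdot v)\,\hat e$, and it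 is a Jacobi field by (F2). Taking for $v$ the unit vectors in the directions $\varphi=0$ and $\varphi=\pi/2$, we see that $\sqrt\mu\,r\cos\varphi$ and $\sqrt\mu\,r\sin\varphi$ solve $f''+K_\perp f=0$. Near $t_0$ we have $\cos\varphi\ne0$. The ratio is $\tan\varphi$, which is not constant because $\varphi_t=-q_p>0$. By (S3), \eqref{eq:geod} and (S1), $K_\perp=\frac12\{\tan\varphi;\tau\}=\frac12\{\tan S_p;\tau\}$.

\emph{The direction in $\Pi$.} Let $\nu$ be a smooth $g_{\dot\gamma}$-unit normal to $\dot\gamma$ in $\Pi$. The field $D_\tau\nu$ lies in $\Pi$, and by (F1) it is orthogonal to $\nu$ and to $\dot\gamma$; so $D_\tau\nu=0$. By (F3), $R_{\dot\gamma}\nu\in\Pi$ is orthogonal to $\dot\gamma$, so $R_{\dot\gamma}\nu=K_\Pi\nu$. For a Jacobi field $J$ the component $f=g_{\dot\gamma}(J,\nu)$ satisfies $f''=-g_{\dot\gamma}(R_{\dot\gamma}J,\nu)=-K_\Pi f$. One Jacobi field is the Killing field $\partial_\varphi$. Its component $f_1$ does not vanish, because $dt/d\tau\ne0$ means that $\dot\gamma$ is not parallel to $\partial_\varphi$. A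 second one is the variation field of the family $\gamma_p(\tau)$. If $t(p,\tau)$ denotes the inverse of $\tau(t,p)$, then by \eqref{eq:geod}
\[
\partial_p\gamma_p(\tau)=-S_{pp}\,\partial_\varphi+\frac{\partial t}{\partial p}\,(\partial_t-S_{pt}\,\partial_\varphi).
\]
The last term is tangent to $\gamma$, so the component is $f_2=-S_{pp}f_1$. Since $S_{ppt}=q_{pp}\ne0$, the solutions $f_1,f_2$ are independent, and $K_\Pi=\frac12\{S_{pp};\tau\}$.

Finally, $\operatorname{tr}R_{\dot\gamma}=0+K_\Pi+(n-2)K_\perp$.
\end{proof}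

The parameter $\tau$ depends on the unknown metric, so we pass to $t$. From now on $'=\partial_t$ at fixed $\eta$ (equivalently, fixed $p$), and $\sigma$ is taken in $t$. At every real point of $U$ with $t>0$, $\eta=p^2>0$, $\Theta>0$, define $q$ by \eqref{eq:q} and
\begin{equation}\label{eq:Lambda}
\Lambda=\sigma(q_{pp})+(n-2)\bigl(\sigma(q_p)+2q_p^2\bigr)-(n-1)\sigma(q-pq_p).
\end{equation}
By (S2), for \emph{every} function $S(t,p)$ with $S_t=q$ and $\cos S_p\ne0$,
\begin{equation}\label{eq:LambdaS}
\Lambda=\{S_{pp};t\}+(n-2)\{\tan S_p;t\}-(n-1)\{S-pS_p;t\}.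
\end{equation}
The chain rule (S1) with $\tau=S-pS_p$ turns Lemma~\ref{lem:schwarz} into $\Lambda=2\,\mathrm{Ric}\cdot\tau_t^2$. By \eqref{eq:qder}, $\tau_t^2=A^2/(4\Theta)$, so at generic unit covectors
\begin{equation}\label{eq:RicLambda}
\mathrm{Ric}=2\Theta\Lambda/A^2 .
\end{equation}

\subsection{Removing the apparent singularities}
The expression $\Theta\Lambda$ seems to be singular at $t=0$ and at $\Theta=0$, where $x\cdot\xi=0$ and $t$ ceases to be a parameter on the geodesic. To work in $Y$ we need a formula in which these singularities have canceled.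

\begin{lemma}\label{lem:Phi}
At real points of $U$ with $t>0$, $\eta>0$, $\Theta>0$ we have $\Theta\Lambda=\Phi(\vartheta)$, where
\begin{gather*}
\Phi(\vartheta)=\Theta\,Q_2-\Theta''+\tfrac12\Theta'Q_1+\tfrac{n-2}2Q_0,\\
Q_2=\sigma(C)+(n-2)\sigma(B)-(n-1)\sigma(A),\qquad
Q_1=3\frac{C'}C+(n-2)\frac{B'}B-(n-1)\frac{A'}A,\\
Q_0=-\vartheta'+\eta\vartheta_\eta^2+\frac2B\bigl(\eta\vartheta_\eta^2-(1+\vartheta)\vartheta_\eta-\Theta\vartheta_\eta'\bigr).
\end{gather*}
The map $\Phi$ is analytic from $\{\|\vartheta\|_X<\delta_0\}$ to $Y$, and $\Phi(0)=0$.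
\end{lemma}

\begin{proof}
Let $\lambda=\log\Theta$. Then $\sigma(\Theta^{-m})=-m\lambda''-\frac12m^2\lambda'^2$ and $\sigma(t^{-1})=\frac1{2t^2}$. By \eqref{eq:qder} and \eqref{eq:product},
\begin{align*}
\sigma(q_{pp})&=\sigma(C)-\tfrac32\lambda''-\tfrac98\lambda'^2+\tfrac32\lambda'\frac{C'}C,\\
\sigma(q_p)+2q_p^2&=\sigma(B)-\tfrac12\lambda''-\tfrac18\lambda'^2+\tfrac12\lambda'\frac{B'}B+\Bigl[\frac1{2t^2}+\frac{B'}{tB}-\frac{\lambda'}{2t}+\frac{\eta B^2}{2t^2\Theta}\Bigr],\\
\sigma(q-pq_p)&=\sigma(A)-\tfrac12\lambda''-\tfrac18\lambda'^2+\tfrac12\lambda'\frac{A'}A .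
\end{align*}
In \eqref{eq:Lambda} the coefficient of $\lambda''$ is $-\frac32-\frac{n-2}2+\frac{n-1}2=-1$, and that of $\lambda'^2$ is $-\frac98-\frac{n-2}8+\frac{n-1}8=-1$. Because the two coefficients agree, the identity $\Theta(\lambda''+\lambda'^2)=\Theta''$ removes the pole at $\Theta=0$:
\[
\Theta\Lambda=\Theta Q_2-\Theta''+\tfrac12\Theta'Q_1+\frac{n-2}{2t^2}\Bigl[\Theta-t\Theta'+\eta B^2+2t\Theta\frac{B'}B\Bigr].
\]
It remains to show that the last bracket is $t^2Q_0$. We have
\[
\Theta-t\Theta'=-\eta-t^2\vartheta',\qquad \eta B^2=\eta-2t\eta\vartheta_\eta+t^2\eta\vartheta_\eta^2,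
\]
and, from $B'=-\vartheta_\eta-t\vartheta_\eta'$ and $\Theta=t(1+\vartheta)-\eta$,
\[
2t\Theta\frac{B'}B=-\frac{2t^2(1+\vartheta)\vartheta_\eta}B+\frac{2t\eta\vartheta_\eta}B-\frac{2t^2\Theta\vartheta_\eta'}B .
\]
The terms $\mp\eta$ cancel, and $-2t\eta\vartheta_\eta+2t\eta\vartheta_\eta/B=2t\eta\vartheta_\eta(1-B)/B=2t^2\eta\vartheta_\eta^2/B$. What is left is $t^2Q_0$.

By the second form of $\sigma$, $\Phi(\vartheta)$ is a polynomial in $t$, $\eta$, $1/A$, $1/B$, $1/C$ and the derivatives $\partial_t^i\partial_\eta^j\vartheta$ with $i,j\le2$; the highest one, $\partial_t^2\partial_\eta^2\vartheta$, comes from $C''$, and this dictates the norm of $X$. These derivatives are bounded linear maps $X\to Y$, the maps $\vartheta\mapsto A,B,C$ are polynomial with values in $\{\|f-1\|<\frac12\}$, and inversion is analytic on this ball of the Banach algebra $Y$ by the Neumann series. For $\vartheta=0$ we have $A=B=C=1$ and $\Theta''=0$, so $\Phi(0)=0$.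
\end{proof}

From now on
\[
a=\frac{n-1}2 .
\]

\begin{proposition}\label{prop:equiv}
Let $\|\vartheta\|_X<\delta_0$. At every unit vector $y$, with dual covector $\xi$, the metric $F_\vartheta$ has $\mathrm{Ric}(x,y)=2\Phi(\vartheta)/A^2$, evaluated at $(t,\eta)$. For $K\in\mathcal K$, the metric satisfies $\mathrm{Ric}=(n-1)K(|x|^2)$ on $T\mathbb B\setminus0$ if and only if
\begin{equation}\label{eq:einstein}
\Phi(\vartheta)=aKA^2\quad\text{on }U.
\end{equation}
\end{proposition}

\begin{proof}
The formula holds at generic points by \eqref{eq:RicLambda} and Lemma~\ref{lem:Phi}. Both sides are continuous on the unit sphere bundle, where $(t,\eta)$ is a real point of $U$ by Lemma~\ref{lem:metric}(iii), and generic points are dense there by homogeneity. So the formula holds everywhere, and \eqref{eq:einstein} implies the Einstein condition. Conversely, every real $(t,\eta)$ with $0<t<\frac14$, $0<\eta<1$, $\Theta>0$ comes from a unit covector: take $p=\sqrt\eta$ and $q$ as in \eqref{eq:q}. This open set contains $(\frac18,\eta)$ for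 small $\eta>0$. The Einstein condition gives \eqref{eq:einstein} on it, hence on $U$ by the identity theorem.
\end{proof}

\section{The linearization at the Euclidean metric}\label{sec:linear}

Let $\mathcal L=D\Phi(0)\colon X\to Y$, a bounded linear operator. Linearizing the formula of Lemma~\ref{lem:Phi} term by term gives a fourth order operator whose structure is not apparent. We linearize \eqref{eq:LambdaS} instead, in a variable adapted to straight lines. Put
\[
w=t-\eta,\qquad z=\sqrt w\quad(0<\eta<t<1),\qquad \mathcal E=2w\,\partial_t .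
\]
On a Euclidean unit speed line with angular momentum $p$, the distance of the line from the origin is $p$, and $z=\sqrt{t-p^2}$ is the arclength from the point nearest to the origin. With $\partial_z$ taken at fixed $\eta$ we have $\partial_t=\frac1{2z}\partial_z$ and $\mathcal E=z\partial_z$, hence
\begin{equation}\label{eq:zm}
\partial_z(z^mf)=z^{m-1}(\mathcal E+m)f,\qquad \partial_t(z^mf)=\tfrac12z^{m-2}(\mathcal E+m)f .
\end{equation}
Unlike $\partial_z$, the operator $\mathcal E$ acts on holomorphic functions on $U$, and $\mathcal E(w^i\eta^j)=2i\,w^i\eta^j$. Integration along lines from the point $z=0$ is expressed by the inverses of $\mathcal E+m$.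

\begin{lemma}\label{lem:M}
For $m>0$ and $f$ holomorphic on $U$ let
\[
(M_mf)(t,\eta)=\int_0^1\lambda^{m-1}f(\eta+\lambda^2w,\eta)\,d\lambda .
\]
Then $M_mf$ is holomorphic on $U$, the operators $\mathcal E,M_m,M_{m'}$ commute, and $(\mathcal E+m)M_m=\mathrm{Id}$. If $f\in Y$, then $M_mf\in Y$ and $\|M_mf\|\le\|f\|/m$.
\end{lemma}

\begin{proof}
The point $\eta+\lambda^2w=(1-\lambda^2)\eta+\lambda^2t$ lies in the disc $\{|t|<2\}$, which is convex and contains $\eta$ and $t$. So $M_mf$ is defined and holomorphic, and the bound holds. Let $f_\lambda(t,\eta)=f(\eta+\lambda^2w,\eta)$. Then $\mathcal E(f_\lambda)=2\lambda^2w(f_t)_\lambda=(\mathcal Ef)_\lambda=\lambda\partial_\lambda f_\lambda$. The equality $\mathcal E(f_\lambda)=(\mathcal Ef)_\lambda$ shows that $\mathcal E$ commutes with $M_m$, and $(f_\lambda)_{\lambda'}=f_{\lambda\lambda'}$ shows by Fubini's theorem that $M_m$ commutes with $M_{m'}$. Finally, $(\mathcal E+m)M_mf=\int_0^1\partial_\lambda(\lambda^mf_\lambda)\,d\lambda=f$.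
\end{proof}

In particular, every $\vartheta\in X$ has the form $\vartheta=2(\mathcal E+1)G=2G+4wG_t$ with $G=\frac12M_1\vartheta$. By \eqref{eq:zm} this says $\partial_z(zG)=\vartheta/2$: the function $zG$ is half the integral of $\vartheta$ along the line. It will turn out to be the first variation of $S$.

\begin{lemma}\label{lem:L}
Let $G$ be holomorphic on $U$ with $\vartheta=2G+4wG_t\in X$, and let
\[
\mathcal TP=4\eta w\,P_\eta+(4aw-6\eta)P,
\]
with $\partial_\eta$ taken at fixed $t$. Then $\mathcal L\vartheta=-\frac14\partial_z^3\bigl(z\,\mathcal TG_\eta\bigr)$ on $0<\eta<t<1$.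
\end{lemma}

\begin{proof}
All $p$-derivatives are taken at fixed $t$. We have $z_t=\frac1{2z}$, $z_p=-\frac pz$, $z_{pp}=-\frac t{z^3}$ and $p^2+z^2=t$.

\emph{The Euclidean generating function.} For $\vartheta=0$, $q_0=z/(2t)$. Let $S_0=z-p\arctan(z/p)$. Since $\partial_t\arctan(z/p)=pz_t/t$ and $\partial_p\arctan(z/p)=(pz_p-z)/t=-1/z$,
\[
S_{0,t}=z_t\Bigl(1-\frac{p^2}t\Bigr)=q_0,\qquad S_{0,p}=z_p-\arctan\frac zp+\frac pz=-\arctan\frac zp,\qquad S_{0,pp}=\frac1z .
\]
So the three functions in \eqref{eq:LambdaS} are $S_{0,pp}=1/z$, $\tan S_{0,p}=-z/p$ and $S_0-pS_{0,p}=z$. At fixed $p$ they are M\"obius functions of $z$, with $z$-derivatives $-1/z^2$, $-1/p$ and $1$.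

\emph{The variation.} Fix a point of $0<\eta<t<1$, with first coordinate $t_1$, and work near it. For small $\epsilon$ let $\Theta_\epsilon=w+\epsilon t\vartheta>0$, $q_\epsilon$ and $\Lambda_\epsilon$ belong to $\epsilon\vartheta$, and let a dot denote $\partial_\epsilon$ at $\epsilon=0$. Then $\dot q=\vartheta/(4z)$. For $\psi=zG$ we have $\psi_t=\psi_z/(2z)=\vartheta/(4z)$ as well. Therefore
\[
S_\epsilon(t,p)=S_0(t_1,p)+\epsilon\psi(t_1,p)+\int_{t_1}^tq_\epsilon(t',p)\,dt'
\]
is smooth, satisfies $\partial_tS_\epsilon=q_\epsilon$, equals $S_0$ for $\epsilon=0$, and has $\dot S=\psi$. It may be used in \eqref{eq:LambdaS}. The weights $1$, $n-2$, $-(n-1)$ have sum $0$, so the terms $\{z;t\}$ in the chain rule cancel: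
\[
\Lambda_\epsilon=z_t^2\bigl(\{S_{\epsilon,pp};z\}+(n-2)\{\tan S_{\epsilon,p};z\}-(n-1)\{S_\epsilon-pS_{\epsilon,p};z\}\bigr).
\]
The variations of the three functions are $\psi_{pp}$, $(1+z^2/p^2)\psi_p=\frac t{p^2}\psi_p$ and $\psi-p\psi_p$. By (S4), $\Lambda_0=0$ and
\[
\dot\Lambda=-z_t^2\,\partial_z^3(\mathcal D\psi),\qquad \mathcal D\psi=z^2\psi_{pp}+(n-2)\frac tp\psi_p+(n-1)(\psi-p\psi_p).
\]
Evaluation at a point is a bounded functional on $Y$, so Lemma~\ref{lem:Phi} gives $\mathcal L\vartheta=\partial_\epsilon(\Theta_\epsilon\Lambda_\epsilon)|_{\epsilon=0}=z^2\dot\Lambda=-\frac14\partial_z^3(\mathcal D\psi)$.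

\emph{Reduction of order.} We have $\mathcal Dz=-\frac tz-(n-2)\frac tz+(n-1)\frac{z^2+p^2}z=0$. Hence $G$ enters $\mathcal D(zG)$ only through its derivatives:
\begin{align*}
\mathcal D(zG)&=z^3G_{pp}-2pzG_p+zG_p\Bigl[(n-2)\frac{z^2+p^2}p-(n-1)p\Bigr]\\
&=z^3\Bigl(G_{pp}+\frac{n-2}pG_p\Bigr)-3pzG_p .
\end{align*}
With $G_p=2pG_\eta$ and $G_{pp}=2G_\eta+4\eta G_{\eta\eta}$ this is $z\bigl(4\eta wG_{\eta\eta}+2(n-1)wG_\eta-6\eta G_\eta\bigr)=z\,\mathcal TG_\eta$.
\end{proof}

\begin{remark}\label{rem:kernel}
If $G=G_0(t)$, then $\mathcal L\vartheta=0$, so $\mathcal L$ is not injective on $X$. These $\vartheta$ come from radial changes of coordinates. For the pull-back of the Euclidean metric under $x\mapsto x+\epsilon G_0(t)x$, the unit covectors are $\xi=\zeta+\epsilon\bigl(G_0\zeta+2G_0'(x\cdot\zeta)x\bigr)$ with $|\zeta|=1$, so $|\xi|^2=1+\epsilon(2G_0+4wG_0')+O(\epsilon^2)$. The normalization of Remark~\ref{rem:gauge} excludes them.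
\end{remark}

\section{The linearized equation on polynomials}\label{sec:poly}

By Lemma~\ref{lem:L}, the equation $\mathcal L\vartheta=h$ splits into a chain of ordinary differential equations,
\begin{equation}\label{eq:chain}
-\tfrac14\partial_z^3(z\rho)=h,\qquad \mathcal TP=\rho,\qquad G_\eta=P,\qquad\vartheta=2G+4wG_t .
\end{equation}
The first equation determines a holomorphic $\rho$ only up to a function $k(\eta)$, since $\partial_z^3(zk(\eta))=0$. The second is a first order equation in $\eta$, with parameter $t$, that is singular at both $\eta=0$ and $\eta=t$. It has the integrating factor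
\begin{equation}\label{eq:weight}
\eta^{a-1}(t-\eta)^{1/2}\,\mathcal TP=4\,\partial_\eta\bigl(\eta^a(t-\eta)^{3/2}P\bigr)\qquad(0<\eta<t),
\end{equation}
as one sees from $\partial_\eta(\eta^aw^{3/2})=\eta^{a-1}w^{1/2}(aw-\frac32\eta)$. If $P$ is bounded at both singular points, the right side has integral $0$ over $(0,t)$. This is one condition on $\rho$ for each $t$. The whole construction rests on the fact that the free function $k$ of one variable is exactly what is needed to meet this condition.

Let $\mathcal P_d$ be the space of real homogeneous polynomials of degree $d$ in $(t,\eta)$, of dimension $d+1$, with $\mathcal P_{-1}=0$. For $\rho\in\mathcal P_d$ let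
\[
\ell(\rho)=\int_0^1s^{a-1}(1-s)^{1/2}\rho(1,s)\,ds .
\]

\begin{lemma}\label{lem:poly}
For $d\ge0$, $\mathcal T$ maps $\mathcal P_{d-1}$ bijectively onto $\{\rho\in\mathcal P_d:\ell(\rho)=0\}$, and $\ell(\eta^d)>0$.
\end{lemma}

\begin{proof}
The integrand of $\ell(\eta^d)$ is positive, so the kernel of $\ell$ in $\mathcal P_d$ has dimension $d=\dim\mathcal P_{d-1}$. It contains the image of $\mathcal T$ by \eqref{eq:weight} with $t=1$. Moreover,
\begin{equation}\label{eq:Tmono}
\mathcal T(t^i\eta^j)=(4j+4a)\,t^{i+1}\eta^j-(4j+4a+6)\,t^i\eta^{j+1},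
\end{equation}
and since $4j+4a\ne0$, the term of lowest order in $\eta$ shows that $\mathcal T$ is injective.
\end{proof}

For $d\ge1$ follow the chain \eqref{eq:chain} from $h\in\mathcal P_{d-1}$. The map $\rho\mapsto-\frac14\partial_z^3(z\rho)$ sends $w^i\eta^j$ to $-\frac14(2i+1)(2i)(2i-1)w^{i-1}\eta^j$, so it maps $\mathcal P_d$ onto $\mathcal P_{d-1}$ with kernel $\mathbb R\eta^d$. As $\ell(\eta^d)\ne0$, exactly one preimage $\rho$ of $h$ has $\ell(\rho)=0$. It determines $P\in\mathcal P_{d-1}$, then $G\in\eta\mathcal P_{d-1}$, then $\vartheta\in\eta\mathcal P_{d-1}\subset X_0$. So $\mathcal L\vartheta=h$ is solvable in every degree. The first two degrees show the geometry.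

\begin{example}[$K$ constant]\label{ex:const}
Let $h=a$. Then $\rho=-\frac{2a}3w+c\eta=-\frac{2a}3t+(c+\frac{2a}3)\eta$. By \eqref{eq:Tmono}, $\mathcal T1=4at-(4a+6)\eta$, so $P=-\frac16$ and $c=1$. Thus $G=-\eta/6$ and $\vartheta=-\eta/3$. This is linear in $\eta$. It agrees with \eqref{eq:warped} for the space form of curvature $\varepsilon$, where $s=r-\varepsilon r^3/6+O(\varepsilon^2)$ and $\frac1t-\frac1{s^2}=-\frac\varepsilon3+O(\varepsilon^2)$.
\end{example}

\begin{example}[$K=t$]\label{ex:first}
Let $h=at=az^2+a\eta$. Three integrations give $z\rho=-4a\bigl(\frac{z^5}{60}+\frac{\eta z^3}6\bigr)+c\,\eta^2z$, that is,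
\[
\rho=-\frac a{15}w^2-\frac{2a}3w\eta+c\eta^2=-\frac a{15}t^2-\frac{8a}{15}t\eta+\Bigl(c+\frac{3a}5\Bigr)\eta^2 .
\]
For $P=\alpha t+\beta\eta$, \eqref{eq:Tmono} gives $\mathcal TP=4a\alpha\,t^2+\bigl((4a+4)\beta-(4a+6)\alpha\bigr)t\eta-(4a+10)\beta\,\eta^2$. The equation $\mathcal TP=\rho$ consists of three conditions on $\alpha,\beta$, and it is solvable only because $c$ is free:
\[
\alpha=-\frac1{60},\qquad\beta=-\frac{6a+1}{40(a+1)},\qquad c=-\frac{3a}5-(4a+10)\beta=\frac{4a+1}{4(a+1)}.
\]
Then $G=\alpha t\eta+\frac12\beta\eta^2$ and $\vartheta=6\alpha t\eta+(\beta-4\alpha)\eta^2$. Since $\beta-4\alpha=\frac{1-2a}{24(a+1)}$,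
\begin{equation}\label{eq:first}
\mathcal L\Bigl(-\frac{t\eta}{10}-\frac{n-2}{12(n+1)}\eta^2\Bigr)=\frac{n-1}2\,t .
\end{equation}
The first term is the Riemannian perturbation \eqref{eq:defect}. For the second, $\vartheta=\eta^2$ has $G=\eta^2/2$, $P=\eta$, $\rho=(4a+4)w\eta-6\eta^2$, so $\mathcal L(\eta^2)=-6(a+1)\eta=-3(n+1)\eta$. To first order $\mathrm{Ric}=2\mathcal L\vartheta$ by Proposition~\ref{prop:equiv}. So the second term contributes $\frac{n-2}2\eta$, which cancels the defect in \eqref{eq:defect}. The coefficient of the non-Riemannian term $\eta^2$ is proportional to $n-2$, like the Schur obstruction it removes.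
\end{example}

\section{Inverting the linearization}\label{sec:inverse}

The implicit function theorem needs more than solvability degree by degree. For each bounded $h$, the solution $\vartheta$ must be holomorphic on the same domain $U$, with $\partial_t^2\partial_\eta^2\vartheta$ bounded up to the boundary; Cauchy estimates, which shrink the domain, cannot provide this. The gain of derivatives has to come from the equations \eqref{eq:chain} themselves, and these degenerate on the line $t=\eta$. The shape of $U$ is chosen for this reason. On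
\[
V=\{\tfrac32<|t|<2,\ |\eta|<1\}
\]
we have $|w|>\frac12$ and $|\eta/t|<\frac23$, so all estimates can be made there, and the maximum principle in $t$ carries them to $U$. We write $\|\cdot\|_V$ for the supremum over $V$, and $u\lesssim v$ if $u\le cv$ with $c$ depending only on $n$.

\begin{proposition}\label{prop:iso}
The operator $\mathcal L\colon X_0\to Y$ is an isomorphism of Banach spaces.
\end{proposition}

\subsection{The equation $\mathcal TP=\rho$}
On $V$ only the singular point $\eta=0$ is present, and the equation has an explicit solution.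

\begin{lemma}\label{lem:V}
For $\rho$ holomorphic on $V$, the equation $\mathcal TP=\rho$ has exactly one holomorphic solution on $V$, namely, with principal branches,
\[
\mathcal I\rho(t,\eta)=\frac1{4t}\Bigl(1-\frac\eta t\Bigr)^{-3/2}\int_0^1u^{a-1}\Bigl(1-\frac{u\eta}t\Bigr)^{1/2}\rho(t,u\eta)\,du .
\]
It satisfies $|\mathcal I\rho(t,\eta)|\lesssim\max_{0\le u\le1}|\rho(t,u\eta)|$. If $\rho$ is bounded, then $\|\mathcal I\rho\|_V+\|(\mathcal I\rho)_\eta\|_V\lesssim\|\rho\|_V$.
\end{lemma}

\begin{proof}
Since $|\eta/t|<\frac23$ and $a>0$, the function $P=\mathcal I\rho$ is holomorphic on $V$ and satisfies the pointwise bound. For real $\frac32<t<2$ and $0<\eta<1$ the substitution $v=u\eta$ gives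
\[
4\eta^a(t-\eta)^{3/2}P=\int_0^\eta v^{a-1}(t-v)^{1/2}\rho(t,v)\,dv,
\]
so $\mathcal TP=\rho$ there by \eqref{eq:weight}, and on $V$ by the identity theorem. If $P=P_j(t)\eta^j+P_{j+1}(t)\eta^{j+1}+\cdots$ solves $\mathcal TP=0$, the coefficient of $\eta^j$ in $\mathcal TP$ is $(4j+4a)tP_j$, so $P_j=0$; this gives uniqueness. For bounded $\rho$, the equation $4w\,\eta P_\eta=\rho-(4aw-6\eta)P$ and $|w|>\frac12$ give $\|\eta P_\eta\|_V\lesssim\|\rho\|_V$. By the maximum principle in $\eta$, $|P_\eta|\le\|\eta P_\eta\|_V/r'$ on $|\eta|\le r'<1$. Let $r'\to1$.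
\end{proof}

On $U$ the second singular point enters, and with it the integral condition.

\begin{lemma}\label{lem:U}
Let $\rho$ be holomorphic on $U$ and real for real arguments, and let $\rho=\sum_{d\ge0}\rho_d$, $\rho_d\in\mathcal P_d$, be its Taylor series. The following are equivalent:
\begin{itemize}
\item[(i)] there is a holomorphic $P$ on $U$ with $\mathcal TP=\rho$;
\item[(ii)] $\int_0^t\eta^{a-1}(t-\eta)^{1/2}\rho(t,\eta)\,d\eta=0$ for $0<t<1$;
\item[(iii)] $\ell(\rho_d)=0$ for all $d$.
\end{itemize}
The solution $P$ is unique and real for real arguments.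
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii): integrate \eqref{eq:weight} over $(0,t)$.

(ii)$\Rightarrow$(iii): the Taylor series converges uniformly on compact subsets of the polydisc $U$, so the integral in (ii) is $t^{a+1/2}\sum_d\ell(\rho_d)t^d$. A power series that vanishes on $(0,1)$ has zero coefficients.

(iii)$\Rightarrow$(i): by Lemma~\ref{lem:poly} there are $P_d\in\mathcal P_{d-1}$ with $\mathcal TP_d=\rho_d$, and $P_d=\mathcal I\rho_d$ on $V$ by Lemma~\ref{lem:V}. Fix $\frac32<r<2$ and $r'<1$, and let $Z=\{|t|=r,\ |\eta|\le r'\}$. If $(t,\eta)\in Z$, then $(t,u\eta)\in Z$ for $0\le u\le 1$, so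
\[
\max_Z\Bigl|\sum_{d=d_1}^{d_2}P_d\Bigr|\lesssim\max_Z\Bigl|\sum_{d=d_1}^{d_2}\rho_d\Bigr|\to0\qquad(d_1,d_2\to\infty).
\]
The $P_d$ are polynomials, so by the maximum principle in $t$ the left side equals the maximum over $\{|t|\le r,\ |\eta|\le r'\}$. Hence $P=\sum_dP_d$ converges locally uniformly on $U$, is holomorphic and real for real arguments, and $\mathcal TP=\sum_d\rho_d=\rho$. Uniqueness holds on $V$ by Lemma~\ref{lem:V}, hence on $U$.
\end{proof}

\subsection{The choice of $\rho$: an Abel equation}
Let $h\in Y$. We look for $\rho=wH+k(\eta)$. By \eqref{eq:zm},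
\begin{equation}\label{eq:z3H}
\partial_z^3(z\rho)=\partial_z^3(z^3H)=(\mathcal E+1)(\mathcal E+2)(\mathcal E+3)H,
\end{equation}
so the first equation of \eqref{eq:chain} holds for $H=-4M_1M_2M_3h$ and any $k$. Condition (ii) of Lemma~\ref{lem:U} becomes an Abel integral equation for $\eta^{a-1}k(\eta)$,
\begin{equation}\label{eq:abel}
\int_0^t(t-\eta)^{1/2}\eta^{a-1}k(\eta)\,d\eta=-\int_0^t\eta^{a-1}(t-\eta)^{3/2}H(t,\eta)\,d\eta\qquad(0<t<1).
\end{equation}
The left side is an integral of order $\frac32$, which is inverted by differentiating twice and integrating to order $\frac12$. The two derivatives are affordable: on $z^3H$ they act through $(\mathcal E+1)(\mathcal E+3)$, which undoes two of the three operators $M_m$.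

\begin{lemma}\label{lem:k}
Let $h\in Y$, $H=-4M_1M_2M_3h$ and $H_2=-M_2h$. Then
\[
k(T)=-\frac2\pi\,T\int_0^1(1-u)^{-1/2}u^{a-1/2}\int_0^1v^{a-1}(1-v)^{-1/2}H_2(Tu,Tuv)\,dv\,du
\]
is holomorphic in $|T|<1$, real for real $T$, satisfies $|k|\lesssim\|h\|$, and solves \eqref{eq:abel}. Moreover, $\rho=wH+k(\eta)$ lies in $Y$ and $\|\partial_t^i\rho\|_V\lesssim\|h\|$ for $0\le i\le3$.
\end{lemma}

\begin{proof}
For $|T|<1$ the points $(Tu,Tuv)$ lie in $U$, the weights are integrable, and $\|H_2\|\le\frac12\|h\|$. This gives the first three properties.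

By \eqref{eq:zm} and Lemma~\ref{lem:M}, $\partial_t^2(z^3H)=\frac14z^{-1}(\mathcal E+1)(\mathcal E+3)H=z^{-1}H_2$. For fixed $\eta\in(0,t)$, the function $s\mapsto(s-\eta)^{3/2}H(s,\eta)$ vanishes at $s=\eta$ together with its first derivative, so Taylor's formula gives
\[
(t-\eta)^{3/2}H(t,\eta)=\int_\eta^t(t-s)(s-\eta)^{-1/2}H_2(s,\eta)\,ds .
\]
By Fubini's theorem the right side of \eqref{eq:abel} is $-\int_0^t(t-s)j(s)\,ds$, where
\[
j(s)=\int_0^s\eta^{a-1}(s-\eta)^{-1/2}H_2(s,\eta)\,d\eta=s^{a-1/2}\int_0^1v^{a-1}(1-v)^{-1/2}H_2(s,sv)\,dv .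
\]
The substitution $s=Tu$ shows that $T^{a-1}k(T)=-\frac2\pi\int_0^T(T-s)^{-1/2}j(s)\,ds$ for $0<T<1$. Hence the left side of \eqref{eq:abel} is
\[
-\frac2\pi\int_0^tj(s)\int_s^t(t-T)^{1/2}(T-s)^{-1/2}\,dT\,ds=-\int_0^t(t-s)j(s)\,ds,
\]
because the inner integral is $(t-s)\,\Gamma(\frac32)\Gamma(\frac12)/\Gamma(2)=\frac\pi2(t-s)$.

For the bounds, $\mathcal EM_m=\mathrm{Id}-mM_m$ is bounded on $Y$, so $\|\mathcal E^iH\|\lesssim\|h\|$ for $i\le3$: each factor $\mathcal E$ is paired with one of $M_1,M_2,M_3$. With $\mathcal E_1=\frac12\mathcal E=w\partial_t$ we have $w^2\partial_t^2=\mathcal E_1(\mathcal E_1-1)$ and $w^3\partial_t^3=\mathcal E_1(\mathcal E_1-1)(\mathcal E_1-2)$. Since $|w|>\frac12$ on $V$, we get $\|\partial_t^iH\|_V\lesssim\|h\|$ for $i\le3$. Finally, $\|\rho\|\lesssim\|h\|$, and $\partial_t^i\rho=w\,\partial_t^iH+i\,\partial_t^{i-1}H$ for $i\ge1$, because $k$ does not depend on $t$.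
\end{proof}

\subsection{Proof of Proposition~\ref{prop:iso}}
\emph{Surjectivity.} Let $h\in Y$ and let $\rho$ be as in Lemma~\ref{lem:k}. By \eqref{eq:abel} and Lemma~\ref{lem:U} there is a holomorphic $P$ on $U$, real for real arguments, with $\mathcal TP=\rho$. The coefficients of $\mathcal T$ are linear in $t$, with $t$-derivative $4\eta\partial_\eta+4a$, so
\[
\mathcal T(\partial_t^iP)=\partial_t^i\rho-i\bigl(4\eta\,\partial_t^{i-1}P_\eta+4a\,\partial_t^{i-1}P\bigr).
\]
The function $\partial_t^iP$ is holomorphic on $V$, so by uniqueness in Lemma~\ref{lem:V} it is $\mathcal I$ applied to the right side. Induction on $i$, with the bounds of Lemmas~\ref{lem:V} and~\ref{lem:k}, gives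
\[
\|\partial_t^iP\|_V+\|\partial_t^iP_\eta\|_V\lesssim\|h\|\qquad(0\le i\le3).
\]
For fixed $\eta$ these functions are holomorphic in $|t|<2$, so on $|t|\le\frac32$ they are bounded by their maxima on $|t|=\frac74$. The bounds therefore hold on $U$.

Let $G=\eta\int_0^1P(t,u\eta)\,du$, so that $G_\eta=P$ and $G(t,0)=0$, and let $\vartheta=2G+4wG_t$. The norm $\|\vartheta\|_X$ involves only $\partial_t^i\partial_\eta^jG$ with $i\le3$, $j\le2$, and these are $\eta\int_0^1\partial_t^iP(t,u\eta)\,du$, $\partial_t^iP$ and $\partial_t^iP_\eta$. Hence $\vartheta\in X$, $\|\vartheta\|_X\lesssim\|h\|$, and $\vartheta(t,0)=0$. By Lemma~\ref{lem:L} and \eqref{eq:z3H}, $\mathcal L\vartheta=-\frac14\partial_z^3(z\rho)=h$ on $0<\eta<t<1$, hence on $U$ by the identity theorem.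

\emph{Injectivity.} Let $\vartheta\in X_0$ with $\mathcal L\vartheta=0$. Put $G=\frac12M_1\vartheta$, $P=G_\eta$ and $\rho=\mathcal TP$. By Lemma~\ref{lem:L} and \eqref{eq:zm},
\[
0=\partial_z^3(z\rho)=z^{-2}(\mathcal E-1)\mathcal E(\mathcal E+1)\rho
\]
on $0<\eta<t<1$, so $(\mathcal E-1)\mathcal E(\mathcal E+1)\rho=0$ on $U$. The set $\{|w|<1,\ |\eta|<1\}$ is contained in $U$. Expanding $\rho=\sum_ik_i(\eta)w^i$ there gives $(2i-1)(2i)(2i+1)k_i=0$, so $\rho=k_0(\eta)=\sum_dc_d\eta^d$. By Lemma~\ref{lem:U}, $c_d\,\ell(\eta^d)=0$, and $\ell(\eta^d)>0$ gives $\rho=0$. By uniqueness in the same lemma, $P=0$, so $G$ does not depend on $\eta$. Here the normalization is used: $G(t,0)=\frac12\int_0^1\vartheta(\lambda^2t,0)\,d\lambda=0$. Hence $G=0$ and $\vartheta=0$.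

So $\mathcal L\colon X_0\to Y$ is a bounded bijection, and the first part shows $\|\mathcal L^{-1}h\|_X\lesssim\|h\|$. \qed

\section{Proofs of the theorems}\label{sec:proofs}

We use the implicit function theorem in the following form. Let $\Psi$ be an analytic map from a neighborhood of $(0,0)$ in a product $X_0\times\mathcal K$ of Banach spaces to a Banach space $Y$, with $\Psi(0,0)=0$, whose partial derivative $D_1\Psi(0,0)\colon X_0\to Y$ is an isomorphism. Then for every sufficiently small $\delta>0$ there is $\varepsilon_1>0$ such that for $\|K\|<\varepsilon_1$ the equation $\Psi(\vartheta,K)=0$ has exactly one solution $\vartheta=\vartheta(K)$ with $\|\vartheta\|<\delta$. The map $K\mapsto\vartheta(K)$ is analytic, with derivative $-D_1\Psi(0,0)^{-1}D_2\Psi(0,0)$ at $0$.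

\begin{proof}[Proof of Theorem~\ref{thm:second}\textup{(b)} and Theorem~\ref{thm:main}]
For $\vartheta\in X_0$ with $\|\vartheta\|_X<\delta_0$ and $K\in\mathcal K$ let
\[
\Psi(\vartheta,K)=\Phi(\vartheta)-aK\,(1+\vartheta-\eta\vartheta_\eta)^2\in Y .
\]
By Lemma~\ref{lem:Phi}, $\Psi$ is analytic and $\Psi(0,0)=0$. The second term vanishes for $K=0$, so $D_1\Psi(0,0)=\mathcal L$, which is an isomorphism by Proposition~\ref{prop:iso}. Take $\delta\le\delta_0$ and $\varepsilon_1$ as above. By Proposition~\ref{prop:equiv}, $\Psi(\vartheta,K)=0$ is equivalent to $\mathrm{Ric}=(n-1)K(|x|^2)$ for $F_\vartheta$. This proves (b), and (b) stays true if $\varepsilon_1$ is decreased. Theorem~\ref{thm:main} follows with $\varepsilon_0=\varepsilon_1$ and $F=F_{\vartheta(K)}$, which is a smooth strongly convex Finsler metric on $\mathbb B$ by Lemma~\ref{lem:metric}. For $K=\varepsilon t$ we have $\|K\|=2\varepsilon<\varepsilon_0$, and $\varepsilon|x|^2$ is not constant on $\mathbb B$.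
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}\textup{(a)}]
The smallness of $K$ is removed by scaling. The function $\kappa$ extends to a bounded holomorphic function on a disc around $0$, real on the real axis. For small $\lambda>0$ the function $K_\lambda(t)=\lambda^2\kappa(\lambda^2t)$ lies in $\mathcal K$ and $\|K_\lambda\|<\varepsilon_0$. Let $F^\lambda$ be the metric of Theorem~\ref{thm:main} for $K_\lambda$, and put $F(x,y)=F^\lambda(x/\lambda,y)$ on $|x|<\lambda/2$. Since $F(x,y)=\lambda F^\lambda(x/\lambda,y/\lambda)$, this is the pull-back of $\lambda F^\lambda$ under $x\mapsto x/\lambda$. Its Ricci scalar is $\lambda^{-2}(n-1)K_\lambda(|x|^2/\lambda^2)=(n-1)\kappa(|x|^2)$.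
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}\textup{(c)}]
If $F_\vartheta$ is Riemannian, Schur's lemma for Einstein metrics, which needs $n\ge3$, shows that $K(|x|^2)$ is constant on $\mathbb B$. So the holomorphic function $K$ is constant on $[0,\frac14)$, hence on $\{|t|<2\}$.

Conversely, let $K=\kappa_0$ be a constant. The function $u/\sin^2\sqrt u=1+\frac u3+\cdots$, understood as a power series in $u$, is holomorphic in $|u|<\pi^2$, and so is $b(u)=\frac1u\bigl(u/\sin^2\sqrt u-1\bigr)$. The space form $dr^2+s^2g_{S^{n-1}}$ of curvature $\kappa_0$ has $t/s^2=u/\sin^2\sqrt u$ with $u=\kappa_0t$. By \eqref{eq:warped} its unit covectors are given by $|\xi|^2=1+\vartheta_{\kappa_0}$, where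
\[
\vartheta_{\kappa_0}=-\frac\eta t\Bigl(\frac t{s^2}-1\Bigr)=-\kappa_0\,\eta\,b(\kappa_0t).
\]
For small $|\kappa_0|$ this function lies in $X_0$ and $\|\vartheta_{\kappa_0}\|_X=O(|\kappa_0|)$. We decrease $\varepsilon_1$ so that $\|\vartheta_{\kappa_0}\|_X<\delta$ for $|\kappa_0|<\varepsilon_1$. The quadratic form $|\xi|^2+\kappa_0\,\eta\,b(\kappa_0t)$ in $\xi$ has the same unit covectors as $N$, by Lemma~\ref{lem:metric}(iii), so it equals $N$. Thus $F_{\vartheta_{\kappa_0}}$ is the space form, with $\mathrm{Ric}=(n-1)\kappa_0$. By the uniqueness in (b), it is the metric that belongs to $K=\kappa_0$, and it is Riemannian.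
\end{proof}

\begin{remark}[The counterexample to first order]
Since $D_2\Psi(0,0)K=-aK$, the derivative of $K\mapsto\vartheta(K)$ at $0$ is $K\mapsto\mathcal L^{-1}(aK)$. For $K=\varepsilon t$, equation \eqref{eq:first} therefore gives, in the norm of $X$,
\[
\vartheta=\varepsilon\Bigl(-\frac{t\eta}{10}-\frac{n-2}{12(n+1)}\,\eta^2\Bigr)+O(\varepsilon^2).
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCS}
Bao, Chern and Shen, \emph{An Introduction to Riemann--Finsler Geometry}.

\bibitem{Deng}
Deng, \emph{Homogeneous Finsler Spaces}, 2012,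
\texttt{http://dspace.\allowbreak kottakkalfarookcollege.\allowbreak edu.in:8001/\allowbreak jspui/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 4514/1/\allowbreak Deng2012\_Book\_\allowbreak HomogeneousFinslerSpaces.pdf}.

\bibitem{Shen}
Z. Shen, \emph{Lectures on Finsler Geometry}.

\end{thebibliography}
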